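# Conformal martingales under differential subordination: the sharp $L^p$ constant for $p>2$

## 1. Square-integrable pairs: $p=2$

Let $d,n\ge1$ be integers and let $B_t$ be a $d$-dimensional Brownian motion. Two martingales live on its filtration: an $\mathbb R^n$-valued $X=(X^1,\dots,X^n)$ and a complex-valued $Y=Y_1+iY_2$, given by
$$X^j_t=\int_0^tH^j_s\cdot dB_s\ (1\le j\le n),\qquad Y_k(t)=\int_0^tK^k_s\cdot dB_s\ (k=1,2),$$
with adapted $\mathbb R^d$-valued integrands satisfying $\int_0^t(|H^j_s|^2+|K^k_s|^2)\,ds<\infty$ almost surely for all $t$. We collect the integrands as rows of an $n\times d$ matrix $H_s$ and a $2\times d$ matrix $K_s$, and write $\|\cdot\|$ for the Hilbert–Schmidt norm of a matrix. Put $\langle X\rangle=\sum_j\langle X^j\rangle$ and $\langle Y\rangle=\langle Y_1\rangle+\langle Y_2\rangle$, so $d\langle X\rangle=\|H\|^2dt$ and $d\langle Y\rangle=\|K\|^2dt$. Let $\|Z\|_p=\sup_{t\ge0}(\mathbb E|Z_t|^p)^{1/p}$ with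 the Euclidean norm $|\cdot|$. Only pairs with $\|X\|_p<\infty$ are considered.

**Definition (conformal).** $Y$ is conformal if $d\langle Y_1\rangle=d\langle Y_2\rangle$ and $d\langle Y_1,Y_2\rangle=0$. In matrix form, $K_sK_s^T=\kappa_sI_2$ for a.e. $s$, with $\kappa_s\ge0$; then $\|K_s\|^2=2\kappa_s$.

For example, planar Brownian motion $B^1+iB^2$ is conformal, with $K=I_2$ and $\kappa=1$. So is $(B^1+iB^2)^2$: its rows are $K^1=(2B^1,-2B^2)$ and $K^2=(2B^2,2B^1)$, which are orthogonal and of equal length. The real martingale $B^1$, seen as complex-valued, is not conformal, since $d\langle Y_1\rangle=dt$ and $d\langle Y_2\rangle=0$.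

**Definition (differential subordination).** $Y$ is differentially subordinate to $X$ if $d\langle Y\rangle\le d\langle X\rangle$, meaning that $\langle X\rangle_t-\langle Y\rangle_t$ is nondecreasing in $t$. In matrix form, $\|K_s\|^2\le\|H_s\|^2$ for a.e. $s$.

For example, $Y=B^1+iB^2$ is differentially subordinate to $X=\sqrt2\,B^1$, because both brackets are $2t$. The condition is stronger than $\langle Y\rangle\le\langle X\rangle$: let $X_t=\sqrt2B^1_{t\wedge1}$, and let $Y$ vanish up to time $1$, follow $B_t-B_1$ (planar) for $1\le t\le2$, and then stop. Then $\langle Y\rangle_t\le\langle X\rangle_t$ for all $t$, but $\langle X\rangle-\langle Y\rangle$ decreases on $[1,2]$.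

**The case $p=2$.** If $Y$ is differentially subordinate to $X$, then $\|Y\|_2\le\|X\|_2$, and the constant $1$ is sharp for conformal $Y$. Indeed
$$\mathbb E|Y_t|^2=\mathbb E\langle Y\rangle_t\le\mathbb E\langle X\rangle_t=\mathbb E|X_t|^2 .$$
For sharpness take $Y=B^1+iB^2$ and $X=\sqrt2B^1$, stopped at time $1$: both second moments equal $2$.

**What changes for $p>2$?** Let $C_p$ be the smallest constant such that $\|Y\|_p\le C_p\|X\|_p$ for every $d,n\ge1$ and every pair as above with $Y$ conformal and differentially subordinate to $X$. What is $C_p$? The problem comes from the paper "Orthogonality in complex martingale spaces and connections with the Beurling–Ahlfors transform". The known bound, Bañuelos–Janakiraman, Theorem 10.2, is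
$$\|Y\|_p\le\sqrt{\tfrac{p^2-p}2}\,\|X\|_p\qquad(p\ge2),$$
and this constant is not expected to be best possible.

The pair that was sharp at $p=2$ is of little use now. At $p=4$, $|B_1|^2$ is twice a standard exponential variable, so $\mathbb E|B_1|^4=8$, while $\mathbb E|\sqrt2B_1^1|^4=4\cdot3=12$. The ratio of norms is $(2/3)^{1/4}<1$. To produce a large ratio, $X$ has to react to the position of $Y$.

## 2. Where Itô's formula for $|\eta|^p-C^p|\xi|^p$ stops working

The natural first attempt is to copy $p=2$: apply Itô's formula to $V(\xi,\eta)=|\eta|^p-C^p|\xi|^p$ on $\mathbb R^n\times\mathbb R^2$ and hope that the drift is nonpositive. We first set up the drift for any function.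

Call a pair $(H,K)$ of an $n\times d$ and a $2\times d$ matrix **admissible** if $KK^T=\kappa I_2$ and $\|K\|^2=2\kappa\le\|H\|^2$. By the two definitions, $(H_s,K_s)$ is admissible for a.e. $(\omega,s)$. The drift of $Z(X,Y)$, for $Z\in C^2$, is $\frac12Q_Z\,ds$, where
$$Q_Z(\xi,\eta;H,K)=\sum_{i=1}^dD^2Z(\xi,\eta)\big[(He_i,Ke_i),(He_i,Ke_i)\big].$$
Suppose $Z(\xi,\eta)=u(|\xi|,|\eta|)$. At a point with $\xi,\eta\ne0$ put $s=|\xi|$, $r=|\eta|$, $e=\xi/s$, $f=\eta/r$. The second derivative of a radial function in direction $(a,b)$ is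
$$u_{ss}(e\cdot a)^2+\tfrac{u_s}s\big(|a|^2-(e\cdot a)^2\big)+2u_{sr}(e\cdot a)(f\cdot b)+u_{rr}(f\cdot b)^2+\tfrac{u_r}r\big(|b|^2-(f\cdot b)^2\big).$$
Sum over $a=He_i$, $b=Ke_i$. Put $\alpha=|H^Te|$ and $\rho=(H^Te)\cdot(K^Tf)$. Since $\sum_i(f\cdot Ke_i)^2=f^TKK^Tf=\kappa$ and $\sum_i|Ke_i|^2=2\kappa$,
$$Q_Z=\alpha^2u_{ss}+(\|H\|^2-\alpha^2)\frac{u_s}s+2\rho\,u_{sr}+\kappa\Big(u_{rr}+\frac{u_r}r\Big),\qquad|\rho|\le\alpha\sqrt\kappa. \tag{1}$$
(For $n=1$, $\|H\|^2=\alpha^2$ and the second term is absent.)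

For $V$ we have $u=r^p-C^ps^p$, so
$$Q_V=\kappa p^2r^{p-2}-pC^ps^{p-2}\big[\|H\|^2+(p-2)\alpha^2\big].$$
At $p=2$, $C=1$ this is $4\kappa-2\|H\|^2\le0$ everywhere, which is the easy case again. For $p>2$, fix $H$ and $K$ with $\kappa=1$, put $r=1$ and let $s\to0$: then $Q_V\to p^2>0$, **for every choice of $C$**. So the attempt fails exactly where $X$ is close to $0$ and $Y$ is not. On the other side it works: $\|H\|^2+(p-2)\alpha^2\ge2\kappa$, so for $r\le Cs$
$$Q_V\le\kappa p\,[\,pr^{p-2}-2C^ps^{p-2}]\le\kappa p\,C^{p-2}s^{p-2}(p-2C^2), \tag{2}$$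
which is $\le0$ as soon as $2C^2\ge p$. Only the region $r>Cs$, where $V>0$, needs repair.

The repair is to replace $V$ by a larger function with a good drift. If $W\ge V$, $Q_W\le0$ for admissible pairs and $W(0,0)=0$, then, up to regularity and integrability, $\mathbb EV(X_t,Y_t)\le\mathbb EW(X_t,Y_t)\le W(0,0)=0$. We keep $W=V$ on $r\le Cs$. On $r>Cs$ we look for a function with the same homogeneity and symmetry, $W=\gamma r^pg(s/r)$. Which $g$?

## 3. Opposing the radial motion: a second-order equation for $g$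

The best $W$ should have zero drift along the pairs that are extremal, so we guess such a pair. Take $n=1$ and $Y=B$ planar, with $R=|B|$; away from the origin $dR=d\beta+\frac{dt}{2R}$, where $d\beta=\frac{B}{|B|}\cdot dB$ is the increment of a real Brownian motion. The example at $p=2$ suggests spending the whole budget, $d\langle X\rangle=2\,dt$. What remains is the direction. We let $|X|$ move against $R$:
$$d|X|=-\sqrt2\,d\beta\qquad\text{while }X\ne0.$$
When $Y$ moves outward, $X$ then moves toward $0$, and the ratio $|Y|/|X|$ grows exactly when $|Y|$ grows.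

For $f(s,r)=r^pg(s/r)$ and $x=s/r$, direct differentiation gives
$$f_s=r^{p-1}g',\quad f_{ss}=r^{p-2}g'',\quad f_{sr}=r^{p-2}\big((p-1)g'-xg''\big),\quad f_r=r^{p-1}(pg-xg'),$$
$$f_{rr}=r^{p-2}\big(p(p-1)g-2(p-1)xg'+x^2g''\big),\qquad f_{rr}+\tfrac{f_r}r=r^{p-2}\big(p^2g-(2p-1)xg'+x^2g''\big). \tag{3}$$
Since $d\langle s\rangle=2dt$, $d\langle s,r\rangle=-\sqrt2\,dt$ and $d\langle r\rangle=dt$, the drift of $f(|X|,R)$ is
$$\tfrac12\Big(f_{rr}+\tfrac{f_r}r-2\sqrt2f_{sr}+2f_{ss}\Big)=\tfrac12r^{p-2}\Big\{(x+\sqrt2)^2g''-\big[(2p-1)x+2\sqrt2(p-1)\big]g'+p^2g\Big\}. \tag{4}$$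
Smoothness of $r^pg(|\xi|/r)$ at $\xi=0$ asks for $g'(0)=0$. So let $g=g_p$ be the solution on $(-\sqrt2,\infty)$ of
$$(x+\sqrt2)^2g''-\big[(2p-1)x+2\sqrt2(p-1)\big]g'+p^2g=0,\qquad g(0)=1,\ g'(0)=0. \tag{5}$$
It is a linear equation with smooth coefficients after division by $(x+\sqrt2)^2$, so $g$ exists and is smooth on the whole interval. For $p=2$ the solution is $g=1-x^2$: the left side is $-2(x+\sqrt2)^2+2x(3x+2\sqrt2)+4-4x^2=0$. Then $r^2g(s/r)=r^2-s^2$, the function of the easy case, and the zero is at $x=1=1/C_2$.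

If the pair is stopped when $|X|/|Y|$ reaches $x_*$, the martingale property should give $\mathbb ER_T^p=\text{const}/g(x_*)$, which blows up as $x_*$ approaches the first zero $x_0$ of $g$; at that time $|Y|/|X|=1/x_*$. This makes $1/x_0$ the natural guess.

**Theorem 1.** Let $2<p<\infty$. Then $g$ has a smallest positive zero $x_0=x_0(p)$, and $C_p=\dfrac1{x_0(p)}$. The value is already attained as a supremum with $d=2$, $n=1$.

**Equivalent forms.** (i) With $z=\sqrt2/(x+\sqrt2)$ and $g(x)=(x+\sqrt2)^ph(z)$, (5) becomes the Laguerre (Kummer) equation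
$$zh''+(1-z)h'+ph=0,\qquad h'(1)=p\,h(1)\ne0,$$
and $C_p=\dfrac{z_0}{\sqrt2(1-z_0)}$, where $z_0$ is the largest zero of $h$ in $(0,1)$. For $p\notin\mathbb N$, up to a constant factor,
$$h(z)=p\,U(1-p,1,1)\,M(-p,1,z)+M(1-p,1,1)\,U(-p,1,z),$$
with the Kummer functions $M(a,b,z)$ and $U(a,b,z)$.
(ii) $C_p=1/(\sqrt2w_0)$, where $w_0$ is the first positive zero of $G(w)=g(\sqrt2w)$. The Taylor coefficients of $G$ satisfy $G_0=1$, $G_1=0$ and $(k+1)(k+2)G_{k+2}=2(k+1)(p-1-k)G_{k+1}-(p-k)^2G_k$.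

**Theorem 2.** Let $2<p<\infty$.
(a) $\displaystyle\frac{p-2+\sqrt{p^2+4}}{2\sqrt2}<C_p<\sqrt{\tfrac{p^2-p}2}$; in particular the known constant is never sharp for $p>2$.
(b) $C_p=\frac1{\sqrt2}\big(p-\frac23\big)+O(1/p)$ as $p\to\infty$.
(c) Equality $\|Y\|_p=C_p\|X\|_p<\infty$ forces $X\equiv0$.
(d) The inequality persists for deterministic initial values with $|Y_0|\le C_p|X_0|$.
(e) Let $m\ge2$ and let $Y$ be $\mathbb R^m$-valued with $d\langle Y_i,Y_j\rangle=\delta_{ij}d\langle Y_1\rangle$ and $d\langle Y\rangle\le d\langle X\rangle$. Then the best constant is $1/x_0(p,m)$, where $x_0(p,m)$ is the first positive zero of the solution of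
$$(x+\sqrt m)^2g''-[(2p+m-3)x+2\sqrt m(p-1)]g'+p(p+m-2)g=0,\quad g(0)=1,\ g'(0)=0. \tag{6}$$
Moreover $x_0(p,m)^{-1}>\dfrac{p-2+\sqrt{p^2+4m-4}}{2\sqrt m}$.

From here to the end of Section 11, $p>2$ is fixed and $y=x+\sqrt2$. Note that $(2p-1)x+2\sqrt2(p-1)=(2p-1)y-\sqrt2$, which is positive for $x\ge0$.

## 4. The first zero of $g$

Theorem 1 needs $x_0$ to exist, and both bounds need the signs of $g'$ and $g''$ up to $x_0$.

**Lemma 1.** $g$ has a smallest positive zero $x_0$; moreover $g'<0$ on $(0,x_0]$ and $g''<0$ on $[0,x_0]$.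

*Proof.* At $x=0$, (5) gives $2g''(0)+p^2=0$, so $g''(0)=-p^2/2<0$ and $g'<0$ just to the right of $0$. Let $(0,\beta)$ be the maximal interval on which $g>0$. Suppose $g'$ has a first zero $x$ in it. Since $g'<0$ before $x$, we have $g''(x)\ge0$; but (5) gives $y^2g''(x)=-p^2g(x)<0$, a contradiction. So $g'<0$ on $(0,\beta)$. Then in $y^2g''=[(2p-1)y-\sqrt2]g'-p^2g$ both terms on the right are $\le0$ and the second is $<0$, so $g''<0$ on $[0,\beta)$. A concave, strictly decreasing function cannot stay positive on $(0,\infty)$, so $\beta<\infty$ and $g(\beta)=0$. Put $x_0=\beta$. Since $g'$ is strictly decreasing on $[0,x_0)$ from $g'(0)=0$, $g'(x_0)<0$; and at $x_0$, where $g=0$, (5) gives $g''(x_0)<0$. $\square$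

## 5. Pairs whose ratio approaches $1/x_0$

We make the guess of Section 3 rigorous and prove $C_p\ge1/x_0$ with $d=2$, $n=1$. The one delicate point is the behavior of $X$ at $0$. A martingale cannot be reflected there, so the sign of the integrand must switch, and we want $X$ to be built directly from $B$. We switch with a small delay: only after $X$ has overshot $0$ by $\delta R$. The function $g$ must be adjusted so that it does not notice the switch.

**Step 1: adjust $g$.** Let $\hat g$ solve the differential equation in (5) with $\hat g(0)=0$, $\hat g'(0)=1$. For small $\delta>0$ put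
$$g_\delta=g+k_\delta\hat g,\qquad k_\delta=-\frac{g(\delta)-g(-\delta)}{\hat g(\delta)-\hat g(-\delta)},\qquad\text{so that } g_\delta(\delta)=g_\delta(-\delta).$$
Since $g'(0)=0$, the numerator is $O(\delta^3)$, and the denominator is $2\delta+O(\delta^2)$; so $k_\delta=O(\delta^2)$ and $g_\delta\to g$ locally uniformly. Let $\eta_0>0$ be small. Since $g>0$ on $[0,x_0-\eta_0]$ and $g(x_0+\eta_0)<0$ (because $g'(x_0)<0$), for small $\delta$ the function $g_\delta$ is positive on $[-\delta,x_0-\eta_0]$ and negative at $x_0+\eta_0$. Hence its smallest zero $x_\delta$ in $[0,\infty)$ exists, $g_\delta>0$ on $[-\delta,x_\delta)$, $\delta<x_\delta$, and $x_\delta\to x_0$ as $\delta\to0$. Fix such a $\delta$ and $x_*\in(\delta,x_\delta)$.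

**Step 2: the pair.** Let $B$ be planar Brownian motion from $0$ and $R_t=|B_t|$; almost surely $R_t>0$ for all $t>0$.

On $[0,1]$ let $Y=B$ and $X=\sqrt2B^1$. Let $A=\{|X_1|\le\delta R_1\}$, so $P(A)>0$. On $A^c$ put $T=1$. On $A$, for $t\ge1$, let $\beta_t=\int_1^t\frac{B_s}{|B_s|}\cdot dB_s$ and $\theta_0=1$. For $k=0,1,2,\dots$ set, on $[\theta_k,\theta_{k+1}]$,
$$\sigma=(-1)^k,\qquad X_t=X_{\theta_k}-\sqrt2(-1)^k(\beta_t-\beta_{\theta_k}),\qquad\theta_{k+1}=\inf\{t>\theta_k:(-1)^kX_t\le-\delta R_t\}.$$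
At $\theta_{k+1}$ the quantity $\sigma X/R$ jumps from $-\delta$ to $+\delta$. Let $T=\inf\{t\ge1:\sigma_tX_t\ge x_*R_t\}$ and $Y_t=B_t$ for $t\le T$. Stop everything at $T$.

The $\theta_k$ do not accumulate at a finite time $\theta$. Otherwise, $X$ on $[1,\theta)$ is a stochastic integral with bounded integrand; setting the integrand to $0$ from $\theta$ on, we see that $X$ has a limit at $\theta$. As $R_\theta>0$, so does $X/R$. But $X/R$ equals $(-1)^{k+1}\delta$ at $\theta_{k+1}$, which alternates: contradiction.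

All integrands are bounded and adapted to the filtration of $B$, $Y$ is conformal, and $d\langle X\rangle=d\langle Y\rangle=2\cdot1_{t\le T}\,dt$. So the pair is admissible for the problem, once we know that $\|X\|_p<\infty$ and that $X$, $Y$ are martingales.

**Step 3: a local martingale.** On $A$ put $\zeta_t=\sigma_tX_t/R_t$ for $1\le t\le T$. By construction $\zeta_t\in[-\delta,x_*]$; its only jumps are from $-\delta$ to $\delta<x_*$, so $\zeta_T=x_*$ if $T<\infty$. Let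
$$L_t=R_t^p\,g_\delta(\zeta_t).$$
Between switches $dR=d\beta+\frac{dt}{2R}$ and $d(\sigma X)=-\sqrt2\,d\beta$. By (4), with $g_\delta$ in place of $g$, the drift of $L$ is $\frac12R^{p-2}$ times the left side of the differential equation in (5), which is $0$. At the switches $L$ is continuous because $g_\delta(-\delta)=g_\delta(\delta)$. There are finitely many switches in bounded time, so on $A$, for $t\ge 1$,
$$L_{t\wedge T}=L_1+\int_1^{t\wedge T}R_s^{p-1}\big(pg_\delta-(\zeta_s+\sqrt2)g_\delta'\big)(\zeta_s)\,d\beta_s .$$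
Thus $(1_AL_{t\wedge T})_{t\ge1}$ is a nonnegative continuous local martingale with integrable initial value, hence a supermartingale.

**Step 4: integrability.** With $c_*=\min_{[-\delta,x_*]}g_\delta>0$ and $c^*=\max_{[-\delta,x_*]}g_\delta$ we have $c_*R^p\le L\le c^*R^p$. Therefore
$$\sup_{t\ge1}\mathbb E[1_AR_{t\wedge T}^p]\le c_*^{-1}\mathbb E[1_AL_1]<\infty .$$
Since $(1_AR_{t\wedge T})_{t\ge1}$ is a nonnegative submartingale, Doob's inequality gives $\mathbb E[1_A\sup_{t\ge1}R^p_{t\wedge T}]<\infty$. As $\limsup_t|B_t|=\infty$ a.s., this forces $T<\infty$ a.s. The local martingale $1_AL_{t\wedge T}$ is dominated by the integrable variable $c^*1_A\sup_tR^p_{t\wedge T}$, so it is a uniformly integrable martingale. Equating expectations at times $1$ and $T$, where $L_T=R_T^pg_\delta(x_*)$,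
$$\varrho:=\mathbb E[1_AR_T^p]=\frac{\mathbb E[1_AR_1^pg_\delta(X_1/R_1)]}{g_\delta(x_*)}\in(0,\infty).$$
The numerator is positive, because $g_\delta>0$ on $[-\delta,\delta]$ and $P(A)>0$, and it does not depend on $x_*$. Hence $\varrho\to\infty$ as $x_*\uparrow x_\delta$.

**Step 5: the ratio.** On $A$, $|X_t|\le x_*R_t$ for $1\le t\le T$ and $|X_T|=x_*R_T$. So $\sup_t|X_t|$ and $\sup_t|Y_t|$ are in $L^p$, and $X$, $Y$ are $L^p$-bounded martingales with
$$\|X\|_p^p=\mathbb E|X_T|^p\le\mathbb E|X_1|^p+x_*^p\varrho,\qquad\|Y\|_p^p=\mathbb E|Y_T|^p\ge\varrho .$$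
Consequently
$$C_p^p\ge\frac{\varrho}{\mathbb E|\sqrt2B_1^1|^p+x_*^p\varrho}\ \xrightarrow[x_*\uparrow x_\delta]{}\ x_\delta^{-p},$$
and $\delta\to0$ gives $C_p\ge1/x_0$. Only $d=2$, $n=1$ was used. $\square$

## 6. The majorant, and what its Hessian demands of $g'$

From now on $C:=1/x_0$, $q=-g'$ (positive on $(0,x_0]$ by Lemma 1, with $q'=-g''>0$ there), and
$$v=\frac{q'}q\quad\text{on }(0,x_0].$$
We must show that **no** pair does better. Put $\gamma=pC/q(x_0)>0$ and $W(\xi,\eta)=u(|\xi|,|\eta|)$ with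
$$u(s,r)=\begin{cases}\gamma\,r^pg(s/r),&r\ge Cs,\ r>0,\\ r^p-C^ps^p,&r\le Cs.\end{cases}$$
Both formulas vanish on $r=Cs$, and $\gamma$ is chosen so that they also fit together to first order (Section 8). The question here is when $Q_W\le0$ for every admissible pair on the region $r>Cs$; on $r<Cs$, (2) already answers it provided that $px_0^2\le2$.

Let $x=s/r\in(0,x_0)$. By (3), after division by $\gamma r^{p-2}$,
$$u_{ss}\to-q',\qquad\frac{u_s}s\to-\frac qx,\qquad u_{sr}\to-c,\quad c:=(p-1)q-xq',\qquad u_{rr}+\frac{u_r}r\to E:=p^2g+(2p-1)xq-x^2q'.$$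
Equation (5) reads $-y^2q'+[(2p-1)x+2\sqrt2(p-1)]q+p^2g=0$. Hence
$$E=y^2q'-2\sqrt2(p-1)q-x^2q'=(2\sqrt2x+2)q'-2\sqrt2(p-1)q=2q'-2\sqrt2\,c. \tag{7}$$
If $\kappa=0$, then $K=0$, $\rho=0$, and (1) gives $Q_W\le0$, since $u_{ss},u_s<0$ and $\alpha\le\|H\|$. If $\kappa>0$ we scale to $\kappa=1$, so $\|H\|^2\ge2$ and $|\rho|\le\alpha$. Suppose for the moment that $c>0$; then $-2\rho c\le2\alpha c$, the worst case being $\rho=-\alpha$, the radial opposition of Section 3.

*If $\alpha\le\sqrt2$*, we use $\|H\|^2\ge2$: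
$$\frac{Q_W}{\gamma r^{p-2}}\le-\alpha^2q'-(2-\alpha^2)\frac qx+2\alpha c+2q'-2\sqrt2c=(\sqrt2-\alpha)\Big[(\sqrt2+\alpha)\big(q'-\tfrac qx\big)-2c\Big]. \tag{8}$$
*If $\alpha>\sqrt2$*, we use $\|H\|^2\ge\alpha^2$:
$$\frac{Q_W}{\gamma r^{p-2}}\le-\alpha^2q'+2\alpha c+2q'-2\sqrt2c=(\alpha-\sqrt2)\big[2c-(\alpha+\sqrt2)q'\big]. \tag{9}$$
Both right sides vanish at $\alpha=\sqrt2$, by the choice of the equation. They must be $\le0$ on either side. Letting $\alpha\to\sqrt2$ inside the brackets, the requirements are $c\ge\sqrt2(q'-q/x)$ from the left and $c\le\sqrt2q'$ from the right. Insert $c=(p-1)q-xq'$ and divide by $qy$. The requirements become $v\le\Phi$ and $v\ge\Psi$, where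
$$\Phi(x)=\frac1x+\frac{p-2}y,\qquad\Psi(x)=\frac{p-1}y. \tag{10}$$
For the first, note that $y\Phi=1+\frac{\sqrt2}x+p-2=p-1+\frac{\sqrt2}x$. In full,
$$\sqrt2\big(q'-\tfrac qx\big)-c=yq'-\big(p-1+\tfrac{\sqrt2}x\big)q=qy(v-\Phi),\qquad c-\sqrt2q'=(p-1)q-yq'=qy(\Psi-v). \tag{11}$$
So the upper bound rests on trapping the logarithmic derivative of $g'$ between two explicit functions.

## 7. Two barriers for a Riccati equation

**Lemma 2.** (a) $\Psi<v<\Phi$ on $(0,x_0]$. (b) $p\,x_0^2+\sqrt2(p-2)x_0<2$.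

*Proof.* **Step 1: an equation for $v$.** Differentiate (5), with bracket $(2p-1)y-\sqrt2$:
$$y^2g'''+2yg''-[(2p-1)y-\sqrt2]g''-(2p-1)g'+p^2g'=0,$$
that is, $y^2q''=[(2p-3)y-\sqrt2]q'-(p-1)^2q$. As $v'=q''/q-v^2$,
$$v'=F(x,v),\qquad F(x,v)=-v^2+\Big(\frac{2p-3}y-\frac{\sqrt2}{y^2}\Big)v-\frac{(p-1)^2}{y^2}.$$

**Step 2: both barriers are strict supersolutions.** We claim
$$\Phi'-F(x,\Phi)=\frac{\sqrt2(p-2)}{y^3},\qquad\Psi'-F(x,\Psi)=\frac{\sqrt2(p-1)}{y^3}. \tag{12}$$
For $\Phi$,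
$$\Phi'-F(x,\Phi)=-\frac1{x^2}-\frac{p-2}{y^2}+\Big(\frac1x+\frac{p-2}y\Big)^2-\Big(\frac{2p-3}y-\frac{\sqrt2}{y^2}\Big)\Big(\frac1x+\frac{p-2}y\Big)+\frac{(p-1)^2}{y^2}.$$
The $x^{-2}$ terms cancel. The coefficient of $\frac1{xy}$ is $2(p-2)-(2p-3)=-1$. The coefficient of $\frac1{y^2}$ is
$$-(p-2)+(p-2)^2-(2p-3)(p-2)+(p-1)^2=-p(p-2)+(p-1)^2=1.$$
The remaining terms are $\frac{\sqrt2}{xy^2}+\frac{\sqrt2(p-2)}{y^3}$. Since $-\frac1{xy}+\frac1{y^2}=\frac{x-y}{xy^2}=-\frac{\sqrt2}{xy^2}$, the first identity follows. For $\Psi$,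
$$\Psi'-F(x,\Psi)=\frac{p-1}{y^2}\big[-1+(p-1)-(2p-3)+(p-1)\big]+\frac{\sqrt2(p-1)}{y^3},$$
and the bracket is $0$.

**Step 3: $v<\Phi$, propagated forward from $0$.** Let $\Delta=\Phi-v$. Subtracting $v'=F(x,v)$ from (12),
$$\Delta'=\Delta\Big[-(\Phi+v)+\frac{2p-3}y-\frac{\sqrt2}{y^2}\Big]+\frac{\sqrt2(p-2)}{y^3}.$$
Since $q=\frac{p^2}2x+O(x^2)$ and $q'=\frac{p^2}2+O(x)$, we have $v=\frac1x+O(1)$ as $x\downarrow0$. Hence $\Delta=O(1)$ and $\Phi+v=\frac2x+O(1)$. Let
$$\mu(x)=\exp\int_{x_0}^x\Big(\Phi+v-\frac{2p-3}y+\frac{\sqrt2}{y^2}\Big).$$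
Then $\mu=O(x^2)$ at $0$, so $\mu\Delta\to0$ as $x\downarrow0$, while $(\mu\Delta)'=\mu\sqrt2(p-2)/y^3>0$ on $(0,x_0]$. So $\mu\Delta>0$, i.e. $v<\Phi$ on $(0,x_0]$.

**Step 4: $v>\Psi$, propagated backward from $x_0$.** At $x_0$, (5) with $g=0$ gives $v=g''/g'=\frac{(2p-1)y-\sqrt2}{y^2}$, so $v-\Psi=\frac{py-\sqrt2}{y^2}>0$ because $y>\sqrt2$. Suppose $v\le\Psi$ somewhere in $(0,x_0)$ and let $x_1<x_0$ be the largest such point. Then $v=\Psi$ at $x_1$ and $v>\Psi$ to its right, so $(v-\Psi)'(x_1)\ge0$. But $(v-\Psi)'(x_1)=F(x_1,\Psi)-\Psi'<0$ by (12), a contradiction.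

**Step 5: part (b).** The inequality $v(x_0)<\Phi(x_0)$ reads, at $x=x_0$,
$$\frac{(2p-1)x+2\sqrt2(p-1)}{y^2}<\frac{y+(p-2)x}{xy}.$$
Multiply by $xy^2$. The right side becomes $(x+\sqrt2)\big((p-1)x+\sqrt2\big)=(p-1)x^2+\sqrt2\,p\,x+2$, the left side $(2p-1)x^2+2\sqrt2(p-1)x$. Collecting terms gives $px^2+\sqrt2(p-2)x<2$. $\square$

## 8. The upper bound $C_p\le1/x_0$

**Step 1: $W$ is $C^1$ with locally bounded second derivatives.** This is what a mollified Itô formula needs. The first formula is $C^2$ for $\eta\neq0$: at $\xi=0$ because $g$ is smooth with $g'(0)=0$. The second is $C^2$ everywhere because $p>2$. So $W$ is $C^2$ off the cone $\{|\eta|=C|\xi|\}$, and each formula extends as a $C^2$ function across the cone away from the origin. On the cone, $s/r=x_0$ and both formulas vanish. Their $s$-derivatives are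
$$-\gamma q(x_0)r^{p-1}=-pCr^{p-1}\qquad\text{and}\qquad-pC^ps^{p-1}=-pC^p(r/C)^{p-1}=-pCr^{p-1},$$
hence equal. Euler's identity $su_s+ru_r=pu=0$ then makes the $r$-derivatives equal. So $W$ is $C^1$ away from the origin; being homogeneous of degree $p>2$, it is $C^1$ everywhere. The second derivatives on each closed side of the cone are homogeneous of degree $p-2>0$ and bounded on the unit sphere, so $D^2W$ is locally bounded off the cone. Along a line, $|\eta|^2-C^2|\xi|^2$ is a polynomial of degree at most two, so every segment is cut into at most three pieces, each lying in one closed side of the cone (a segment inside the cone through the origin is cut there as well). On each piece $DW$ is Lipschitz with a locally bounded constant, and $DW$ is continuous; so $DW$ is locally Lipschitz. Therefore the distributional $D^2W$ equals the pointwise one, which exists a.e. and is locally bounded. By homogeneity, also $|W|\le\Lambda(|\xi|^p+|\eta|^p)$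 for a constant $\Lambda$.

**Step 2: $W\ge V$, with strict inequality where $|\eta|>C|\xi|$.** On $r\le Cs$ they coincide. On $r>Cs$, with $x=s/r\in[0,x_0)$, $(W-V)/r^p$ equals
$$D(x)=\gamma g(x)-1+C^px^p,\qquad D(x_0)=0,\qquad D'=-\gamma q+pC^px^{p-1}.$$
By Lemma 2(a), on $(0,x_0]$,
$$\big(\log(qx^{1-p})\big)'=v-\frac{p-1}x<\Phi-\frac{p-1}x=(p-2)\Big(\frac1y-\frac1x\Big)<0 .$$
So for $x<x_0$, $qx^{1-p}>q(x_0)x_0^{1-p}=q(x_0)C^{p-1}=pC^p/\gamma$. This says $D'<0$ on $(0,x_0)$, hence $D>0$ on $[0,x_0)$.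

**Step 3: $Q_W\le0$.** We show that for all $(\xi,\eta)$ off the cone with $\xi\ne0$, $\eta\neq0$, and all admissible $(H,K)$,
$$Q_W(\xi,\eta;H,K)\le0. \tag{13}$$
*Region $r>Cs$.* Here $x\in(0,x_0)$, and $c>0$ because $xv<x\Phi=1+(p-2)\frac xy<p-1$. So (8) and (9) hold. Let $\alpha\le\sqrt2$. If $q'\le q/x$, the bracket in (8) is $\le0$. Otherwise, since $\sqrt2+\alpha\le2\sqrt2$, the bracket is at most $2[\sqrt2(q'-\frac qx)-c]=2qy(v-\Phi)<0$ by (11). Let $\alpha>\sqrt2$. As $q'>0$, the bracket in (9) is at most $2c-2\sqrt2q'=2qy(\Psi-v)\le0$ by (11). The case $\kappa=0$ was settled in Section 6.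

*Region $0<r<Cs$.* Here $W=V$, and (2) gives $Q_W\le\kappa pC^{p-2}s^{p-2}(p-2C^2)\le0$, because $px_0^2<2$ by Lemma 2(b).

**Step 4: Itô for a mollification.** Let $\varphi_\varepsilon\ge0$ be a standard mollifier and $W_\varepsilon=W*\varphi_\varepsilon$. By Step 1, $D^2W_\varepsilon=(D^2W)*\varphi_\varepsilon$. The set of admissible $(H,K)$ does not depend on the point $(\xi,\eta)$, and the exceptional set in (13) is null. So $Q_{W_\varepsilon}(\cdot;H,K)$ is an average of nonpositive numbers, and (13) holds for $W_\varepsilon$ at **every** point. Let $\tau_k$ be the first time that $|X_t|+|Y_t|+\int_0^t(\|H\|^2+\|K\|^2)\,ds\ge k$. Up to $\tau_k$ the gradient $DW_\varepsilon(X,Y)$ is bounded and the quadratic variation is at most $k$, so the stochastic integral in Itô's formula is a true martingale, and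
$$\mathbb EW_\varepsilon(X_{t\wedge\tau_k},Y_{t\wedge\tau_k})\le W_\varepsilon(0,0).$$
Let $\varepsilon\to0$. By locally uniform convergence, $\mathbb EW(X_{t\wedge\tau_k},Y_{t\wedge\tau_k})\le W(0,0)=0$.

**Step 5: removing the stopping times.** Since $\|X\|_p<\infty$, Doob's and the Burkholder–Davis–Gundy inequalities give $\sup_t|X_t|\in L^p$ and $\mathbb E\langle X\rangle_\infty^{p/2}<\infty$. As $\langle Y\rangle\le\langle X\rangle$, Burkholder–Davis–Gundy again gives $\sup_t|Y_t|\in L^p$. Since $|W|\le\Lambda(|\xi|^p+|\eta|^p)$ and $\tau_k\to\infty$, dominated convergence gives, with Step 2,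
$$\mathbb E|Y_t|^p-C^p\,\mathbb E|X_t|^p=\mathbb EV(X_t,Y_t)\le\mathbb EW(X_t,Y_t)\le0 .$$
Hence $\|Y\|_p\le C\|X\|_p$, i.e. $C_p\le1/x_0$. With Section 5, Theorem 1 is proved. $\square$

The same argument, with $\mathbb E[\,\cdot\mid\mathcal F_{s}]$ in place of $\mathbb E$ and the pair started from $(X_s,Y_s)$, shows that **$W(X_t,Y_t)$ is a supermartingale**: Itô gives $\mathbb E[W_\varepsilon(X_{t\wedge\tau_k},Y_{t\wedge\tau_k})\mid\mathcal F_s]\le W_\varepsilon(X_{s\wedge\tau_k},Y_{s\wedge\tau_k})$, and one lets $\varepsilon\to0$, then $k\to\infty$, by dominated convergence.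

## 9. The Laguerre form and the power series

**Form (i).** The aim is to turn (5) into a classical equation. With $z=\sqrt2/y$ we have $dz/dx=-\sqrt2/y^2=-z/y$. For $g=y^ph(z)$,
$$g'=y^{p-1}(ph-zh'),\qquad g''=y^{p-2}\big[p(p-1)h-2(p-1)zh'+z^2h''\big],$$
and the bracket in (5) is $(2p-1)y-\sqrt2=y(2p-1-z)$. So (5) divided by $y^p$ is
$$p(p-1)h-2(p-1)zh'+z^2h''-(2p-1-z)(ph-zh')+p^2h=0 .$$
The coefficient of $h'$ is $-2(p-1)z+(2p-1)z-z^2=z(1-z)$, that of $h$ is $p(p-1)-p(2p-1)+pz+p^2=pz$. So (5) is $z[zh''+(1-z)h'+ph]=0$. At $x=0$, $z=1$: $g'(0)=0$ means $ph(1)=h'(1)$, and $g(0)=1$ gives $h(1)\ne0$. As $x$ increases from $0$, $z$ decreases from $1$ in $(0,1)$, so $x_0$ corresponds to the largest zero $z_0$ of $h$ in $(0,1)$. From $z_0=\sqrt2/(x_0+\sqrt2)$ we get $x_0=\sqrt2(1-z_0)/z_0$ and $C_p=z_0/(\sqrt2(1-z_0))$.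

For the closed form let $p\notin\mathbb N$. Then $M(-p,1,\cdot)$ and $U(-p,1,\cdot)$ are linearly independent solutions, so $h=a_1M(-p,1,\cdot)+a_2U(-p,1,\cdot)$. The identities (DLMF §13.3(ii))
$$(z\partial_z+a)M(a,b,z)=aM(a+1,b,z),\qquad(z\partial_z+a)U(a,b,z)=a(a-b+1)U(a+1,b,z)$$
with $a=-p$, $b=1$ turn the condition $h'(1)-ph(1)=0$ into
$$-p\,a_1M(1-p,1,1)+p^2a_2U(1-p,1,1)=0 .$$
The numbers $M(1-p,1,1)$ and $U(1-p,1,1)$ are not both $0$: two linearly independent solutions of a second-order linear equation have no common zero at a regular point. So, up to a factor, $a_1=p\,U(1-p,1,1)$ and $a_2=M(1-p,1,1)$.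

**Form (ii).** With $x=\sqrt2w$ and $G(w)=g(\sqrt2w)$, (5) becomes
$$(1+w)^2G''-\big[(2p-1)w+2(p-1)\big]G'+p^2G=0. \tag{14}$$
The coefficient of $w^k$ is
$$(k+1)(k+2)G_{k+2}+2k(k+1)G_{k+1}+k(k-1)G_k-(2p-1)kG_k-2(p-1)(k+1)G_{k+1}+p^2G_k=0,$$
and $k(k-1)-(2p-1)k+p^2=(p-k)^2$. This is the recursion. Finally $x_0=\sqrt2w_0$.

For $p=3$ the recursion gives $G=1-\frac92w^2-3w^3+\frac38w^4-\frac3{20}w^5+\cdots$. For illustration only, numerically $C_3\approx1.69$ and $C_4\approx2.39$, against the known constants $\sqrt3\approx1.73$ and $\sqrt6\approx2.45$.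

## 10. Two-sided estimates and large $p$

**Theorem 2(a), lower bound.** Divide Lemma 2(b) by $x_0^2$: $2C_p^2-\sqrt2(p-2)C_p-p>0$. Since $C_p>0$, it exceeds the positive root,
$$C_p>\frac{\sqrt2(p-2)+\sqrt{2(p-2)^2+8p}}4=\frac{p-2+\sqrt{p^2+4}}{2\sqrt2}.$$

**Theorem 2(a), upper bound.** The idea is to integrate the inequality $v<\Phi$ and bound $g$ from below. It says $(\log q)'<\frac1x+\frac{p-2}y$, so $q/(xy^{p-2})$ is strictly decreasing on $(0,x_0]$. Its limit at $0$ is $\frac{p^2}2\,2^{-(p-2)/2}$. With $x=\sqrt2\tau$ this gives $q(\sqrt2\tau)<\frac{p^2}2\sqrt2\,\tau(1+\tau)^{p-2}$. Since $g(\sqrt2w)=1-\sqrt2\int_0^wq(\sqrt2\tau)\,d\tau$, for $0<w\le w_0$,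
$$g(\sqrt2w)>1-p^2I(w),\qquad I(w)=\int_0^w\tau(1+\tau)^{p-2}d\tau=\frac{(1+w)^{p-1}\big((p-1)w-1\big)+1}{p(p-1)}.$$
(The closed form vanishes at $0$ and has derivative $\frac{(p-1)(1+w)^{p-2}[(p-1)w-1+1+w]}{p(p-1)}=w(1+w)^{p-2}$.) At $w_0$ the left side is $0$, so $I(w_0)>1/p^2$. Compare with $w_1=1/\sqrt{p(p-1)}$. Here $(p-1)^2w_1^2=\frac{p-1}p$, so
$$1-(p-1)w_1=\frac{1/p}{1+(p-1)w_1},\qquad(1+w_1)^{p-1}\ge1+(p-1)w_1,$$
the latter by Bernoulli's inequality. Multiplying, $(1+w_1)^{p-1}(1-(p-1)w_1)\ge\frac1p$, hence $I(w_1)\le\frac{1-1/p}{p(p-1)}=\frac1{p^2}<I(w_0)$. As $I$ is increasing, $w_0>w_1$, and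
$$C_p=\frac1{\sqrt2w_0}<\frac1{\sqrt2w_1}=\sqrt{\frac{p(p-1)}2}.\qquad\square$$

**Theorem 2(b).** By (a), $w_0$ is of order $1/p$, so we rescale. Put $\varepsilon=1/p$ and $\Gamma(\omega,\varepsilon)=G(\varepsilon\omega)=g(\sqrt2\,\varepsilon\omega)$. Multiplying (14) by $\varepsilon^2$, and using $\varepsilon[(2p-1)\varepsilon\omega+2(p-1)]=2+2\varepsilon(\omega-1)-\varepsilon^2\omega$,
$$(1+\varepsilon\omega)^2\Gamma''-\big(2+2\varepsilon(\omega-1)-\varepsilon^2\omega\big)\Gamma'+\Gamma=0,\qquad\Gamma(0)=1,\ \Gamma'(0)=0 .$$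
For $\omega\in[0,2]$ and $|\varepsilon|\le\frac14$ the leading coefficient is at least $\frac14$, so the solution depends analytically on $\varepsilon$ near $0$ and $\Gamma=\Gamma_0+\varepsilon\Gamma_1+O(\varepsilon^2)$ uniformly in $C^1[0,2]$. At order $0$: $\Gamma_0''-2\Gamma_0'+\Gamma_0=0$, so $\Gamma_0=e^\omega(1-\omega)$, with $\Gamma_0'=-\omega e^\omega$ and $\Gamma_0''=-(1+\omega)e^\omega$. At order $1$:
$$\Gamma_1''-2\Gamma_1'+\Gamma_1=-2\omega\Gamma_0''+2(\omega-1)\Gamma_0'=\big[2\omega(1+\omega)-2\omega(\omega-1)\big]e^\omega=4\omega e^\omega,$$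
with zero initial data. Writing $\Gamma_1=e^\omega\phi$ gives $\phi''=4\omega$, so $\Gamma_1=\frac23\omega^3e^\omega$. Now $\Gamma_0>0$ on $[0,1)$ with a simple zero at $1$, $\Gamma_0'(1)=-e$. By uniform convergence $\Gamma$ has no zero in $[0,1-\eta_0]$ for small $\varepsilon$, and by the implicit function theorem its first zero is
$$\omega_0=1-\varepsilon\frac{\Gamma_1(1)}{\Gamma_0'(1)}+O(\varepsilon^2)=1+\tfrac23\varepsilon+O(\varepsilon^2).$$
Since $w_0=\varepsilon\omega_0$, $C_p=\frac p{\sqrt2\,\omega_0}=\frac p{\sqrt2}\big(1-\frac2{3p}+O(p^{-2})\big)$. $\square$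

## 11. Equality and nonzero starting points

**Theorem 2(c).** Suppose $\|Y\|_p=C_p\|X\|_p<\infty$; recall $C=C_p$. The limits $X_\infty,Y_\infty$ exist in $L^p$, with $\|X\|_p^p=\mathbb E|X_\infty|^p$, and likewise for $Y$; so $\mathbb EV(X_\infty,Y_\infty)=0$. The supermartingale $W(X_t,Y_t)$ is dominated by an integrable variable, so
$$0=W(0,0)\ge\mathbb EW(X_t,Y_t)\ge\mathbb EW(X_\infty,Y_\infty)\ge\mathbb EV(X_\infty,Y_\infty)=0 .$$
All are equalities. Hence $W(X_\infty,Y_\infty)=V(X_\infty,Y_\infty)$ a.s. Since $W>V$ where $|\eta|>C|\xi|$ (Section 8, Step 2), $|Y_\infty|\le C|X_\infty|$ a.s. Then $V(X_\infty,Y_\infty)\le0$ has mean $0$, so it vanishes, and so does $W(X_\infty,Y_\infty)$. The supermartingale property gives $W(X_t,Y_t)\ge\mathbb E[W(X_\infty,Y_\infty)\mid\mathcal F_t]=0$, and its expectation is $0$; so $W(X_t,Y_t)=0$ a.s. for each $t$. As $W>0$ for $|\eta|>C|\xi|$ (where $g>0$) and $W<0$ for $|\eta|<C|\xi|$, this means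 $|Y_t|=C|X_t|$ a.s. Taking expectations of squares,
$$C^2\,\mathbb E\langle X\rangle_t=\mathbb E\langle Y\rangle_t\le\mathbb E\langle X\rangle_t<\infty .$$
The lower bound in (a) equals $1$ at $p=2$ and increases in $p$, so $C>1$. Hence $\langle X\rangle\equiv0$ and $X\equiv0$. $\square$

**Theorem 2(d).** Now $X=X_0+\int H\,dB$ and $Y=Y_0+\int K\,dB$, with deterministic $X_0,Y_0$ and $|Y_0|\le C|X_0|$. Since $W(\xi,\eta)\le0$ whenever $|\eta|\le C|\xi|$, Steps 4 and 5 of Section 8 go through with $W(X_0,Y_0)\le0$ in place of $W(0,0)=0$, applying Burkholder–Davis–Gundy to $X-X_0$ and $Y-Y_0$. $\square$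

## 12. The same theorem in $\mathbb R^m$

For Theorem 2(e) let $m\ge2$, $\lambda=\sqrt m$, and now $y=x+\lambda$. Let $g$ solve (6), put $q=-g'$, $v=q'/q$, and keep the formulas $\Phi=\frac1x+\frac{p-2}y$, $\Psi=\frac{p-1}y$. The proof of Theorem 1 repeats; we write out every computation that changes.

**Step 1: the first zero.** The bracket in (6) is $(2p+m-3)y-\lambda(m-1)$. It is positive for $x\ge0$, since there it equals $(2p+m-3)x+2\lambda(p-1)$. Also $g''(0)=-p(p+m-2)/m<0$, and the coefficient of $g$ is positive. So Lemma 1 holds with the same proof.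

**Step 2: the barriers.** Differentiate (6) and use $p(p+m-2)-(2p+m-3)=(p-1)(p+m-3)$:
$$y^2q''=[(2p+m-5)y-\lambda(m-1)]q'-(p-1)(p+m-3)q,$$
$$v'=F(x,v),\qquad F(x,v)=-v^2+\Big(\frac{2p+m-5}y-\frac{\lambda(m-1)}{y^2}\Big)v-\frac{(p-1)(p+m-3)}{y^2}.$$
In $\Phi'-F(x,\Phi)$ the $x^{-2}$ terms cancel. The coefficient of $\frac1{xy}$ is $2(p-2)-(2p+m-5)=-(m-1)$, and that of $\frac1{y^2}$ is
$$-(p-2)+(p-2)^2-(2p+m-5)(p-2)+(p-1)(p+m-3)=-(p-2)(p+m-2)+(p-1)(p+m-3)=m-1 .$$
The rest is $\frac{\lambda(m-1)}{xy^2}+\frac{\lambda(m-1)(p-2)}{y^3}$. Since $-\frac1{xy}+\frac1{y^2}+\frac\lambda{xy^2}=\frac{-y+x+\lambda}{xy^2}=0$,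
$$\Phi'-F(x,\Phi)=\frac{\lambda(m-1)(p-2)}{y^3}>0 .$$
In $\Psi'-F(x,\Psi)$ the coefficient of $\frac{p-1}{y^2}$ is $-1+(p-1)-(2p+m-5)+(p+m-3)=0$, so
$$\Psi'-F(x,\Psi)=\frac{\lambda(m-1)(p-1)}{y^3}>0 .$$
Near $0$, $q=\frac{p(p+m-2)}mx+O(x^2)$, so again $v=\frac1x+O(1)$, and Step 3 of Lemma 2, with the integrating factor $\exp\int_{x_0}^x(\Phi+v-\frac{2p+m-5}y+\frac{\lambda(m-1)}{y^2})$, gives $v<\Phi$. At $x_0$, $v=\frac{(2p+m-3)y-\lambda(m-1)}{y^2}$ and
$$v-\Psi=\frac{(p+m-2)y-\lambda(m-1)}{y^2}>0,$$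
since $y>\lambda$ and $p+m-2>m-1$; Step 4 of Lemma 2 gives $v>\Psi$. So $\Psi<v<\Phi$ on $(0,x_0]$. Multiplying $v(x_0)<\Phi(x_0)$ by $xy^2$: $(2p+m-3)x^2+2\lambda(p-1)x<(x+\lambda)((p-1)x+\lambda)=(p-1)x^2+\lambda px+m$, that is,
$$(p+m-2)x_0^2+\lambda(p-2)x_0<m. \tag{15}$$
With $C=1/x_0$ this is $mC^2-\lambda(p-2)C-(p+m-2)>0$. As $(p-2)^2+4(p+m-2)=p^2+4m-4$, we get $C>\frac{p-2+\sqrt{p^2+4m-4}}{2\sqrt m}$.

**Step 3: the upper bound.** Define $\gamma$, $u$ and $W$ on $\mathbb R^n\times\mathbb R^m$ by the formulas of Section 6. Steps 1 and 2 of Section 8 use only $v<\Phi$, $y>x$, the signs from Lemma 1 and $p>2$, so they are unchanged. Admissible now means $KK^T=\kappa I_m$ and $m\kappa\le\|H\|^2$. In (1), $\sum_i|Ke_i|^2=m\kappa$, so $u_{rr}+\frac{u_r}r$ becomes $u_{rr}+(m-1)\frac{u_r}r$. On $r>Cs$ with $c=(p-1)q-xq'$, formula (3) and then (6) give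
$$E=p(p+m-2)g+(2p+m-3)xq-x^2q'=y^2q'-2\lambda(p-1)q-x^2q'=mq'-2\lambda c .$$
Again $c>0$, since $xv<x\Phi=1+(p-2)\frac xy<p-1$. The case $\kappa=0$ is as before. For $\kappa=1$, $\|H\|^2\ge m$, and the analogs of (8), (9) are
$$\frac{Q_W}{\gamma r^{p-2}}\le-\alpha^2q'-(m-\alpha^2)\frac qx+2\alpha c+mq'-2\lambda c=(\lambda-\alpha)\Big[(\lambda+\alpha)\big(q'-\tfrac qx\big)-2c\Big]\quad(\alpha\le\lambda),$$
$$\frac{Q_W}{\gamma r^{p-2}}\le-\alpha^2q'+2\alpha c+mq'-2\lambda c=(\alpha-\lambda)\big[2c-(\alpha+\lambda)q'\big]\quad(\alpha>\lambda).$$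
If $\alpha\le\lambda$ and $q'\le q/x$, the bracket is $\le0$. If $\alpha\le\lambda$ and $q'>q/x$, it is at most $2[\lambda(q'-\frac qx)-c]=2[yq'-(p-1+\frac\lambda x)q]=2qy(v-\Phi)<0$, since $y\Phi=p-1+\frac\lambda x$. If $\alpha>\lambda$, the whole expression is at most $2(\alpha-\lambda)(c-\lambda q')=2(\alpha-\lambda)qy(\Psi-v)\le0$. On $0<r<Cs$, $u_{ss}\le u_s/s=-pC^ps^{p-2}$ and $u_{rr}+(m-1)\frac{u_r}r=p(p+m-2)r^{p-2}$, so
$$Q_W\le\kappa p\big[(p+m-2)r^{p-2}-mC^ps^{p-2}\big]\le\kappa pC^{p-2}s^{p-2}\big(p+m-2-mC^2\big)\le0$$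
by (15). Steps 4 and 5 of Section 8 are unchanged, and the best constant is at most $1/x_0(p,m)$.

**Step 4: the lower bound.** In Section 5 let $B$ be Brownian motion in $\mathbb R^m$ ($d=m$, $n=1$); it never returns to $0$ and is unbounded. Take $Y=B$ and $X=\lambda B^1$ on $[0,1]$, so $d\langle X\rangle=m\,dt=d\langle Y\rangle$, and replace $\sqrt2$ by $\lambda$ in the definition of $X$ on $[\theta_k,\theta_{k+1}]$. Let $\hat g$ and $g_\delta$ be built from the equation in (6). Now $dR=d\beta+\frac{m-1}{2R}dt$ and $d(\sigma X)=-\lambda\,d\beta$, so the drift of $L$ is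
$$\tfrac12\Big(f_{rr}+(m-1)\tfrac{f_r}r-2\lambda f_{sr}+mf_{ss}\Big)=\tfrac12r^{p-2}\Big\{(x+\lambda)^2g_\delta''-[(2p+m-3)x+2\lambda(p-1)]g_\delta'+p(p+m-2)g_\delta\Big\}=0 .$$
The representation of $L$ in Step 3 of Section 5 has $\zeta_s+\lambda$ in place of $\zeta_s+\sqrt2$. All else in Section 5 is unchanged, and in the last step the constant $\mathbb E|\sqrt2B_1^1|^p$ becomes $\mathbb E|\lambda B_1^1|^p$. So the best constant is at least $1/x_0(p,m)$, and (e) is proved. $\square$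

**Remark (setting $m=1$ in the equation).** This is a consistency check, not part of (e). For $m=1$, (6) is the Euler equation $(x+1)^2g''-2(p-1)(x+1)g'+p(p-1)g=0$, with solutions $(x+1)^p$ and $(x+1)^{p-1}$. The initial conditions give $g=(x+1)^{p-1}\big(p-(p-1)(x+1)\big)$, hence $x_0=\frac1{p-1}$, and $1/x_0=p-1$ is Burkholder's constant. Here $q=-g'=p(p-1)x(1+x)^{p-2}$, so $v=\Phi$ identically, in agreement with the factor $m-1$ in $\Phi'-F(x,\Phi)$.
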